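# A simple unital projectionless $C^*$-algebra that is not stably finite

## 1. A matrix with two rows and three columns

Let $A\neq 0$ be a unital $C^*$-algebra, and let $v=(v_{ij})$ be a $2\times 3$ matrix over $A$ with $v^*v=1_3$. In terms of entries,
$$v_{1i}^*v_{1j}+v_{2i}^*v_{2j}=\delta_{ij}\qquad(1\le i,j\le 3). \tag{1}$$
Such matrices exist. On $\ell^2$ choose isometries $s_1,s_2,s_3$ with mutually orthogonal ranges (send the basis vector $e_k$ to $e_{3k+j}$). For each angle $\alpha$ the matrix
$$v^\alpha=\begin{pmatrix}\cos\alpha\, s_1&\cos\alpha\, s_2&\cos\alpha\, s_3\\ \sin\alpha\, s_1&\sin\alpha\, s_2&\sin\alpha\, s_3\end{pmatrix}$$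
satisfies (1), because $(\cos^2\alpha+\sin^2\alpha)s_i^*s_j=\delta_{ij}$.

What does the presence of such a $v$ say about $A$?

There is no tracial state $\tau$ on $A$. Since $vv^*$ is a projection in $M_2(A)$, we have $vv^*\le 1_2$, so
$$3=\sum_{i,j}\tau(v_{ij}^*v_{ij})=\sum_{i,j}\tau(v_{ij}v_{ij}^*)=\tau\big((vv^*)_{11}\big)+\tau\big((vv^*)_{22}\big)\le 2 ,$$
which is absurd.

The algebra $M_2(A)$ is not finite. Let $u$ consist of the first two columns of $v$ and let $c$ be the third. Then $u^*u=1_2$ and $c^*c=1$. The projections $uu^*$ and $cc^*$ are orthogonal because $u^*c=0$. As $cc^*\ne0$, we get $uu^*\neq 1_2$.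

Now look for projections in $A$ itself. If we had used a $1\times 2$ matrix $(v_1,v_2)$ with $v_i^*v_j=\delta_{ij}$, then $v_1v_1^*$ would be a nonzero projection in $A$ orthogonal to the nonzero projection $v_2v_2^*$, hence a nontrivial one. For the $2\times3$ matrix, the projection that the relation hands us, $vv^*$, lies in $M_2(A)$. Let $A_0$ be the *universal* unital $C^*$-algebra generated by six elements $v_{ij}$ subject to (1); it exists because (1) forces $\|v_{ij}\|\le 1$. The positive contraction $v_{11}v_{11}^*\in A_0$ is mapped by the representation coming from $v^\alpha$ to $\cos^2\alpha\, s_1s_1^*$, whose spectrum is $\{0,\cos^2\alpha\}$. Spectra can only shrink under homomorphisms, so the spectrum of $v_{11}v_{11}^*$ in $A_0$ is all of $[0,1]$, and functional calculus of this element produces no nontrivial projection. It is conceivable that $A_0$ has no nontrivial projection at all.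

But $A_0$ is not simple. Taking $\alpha=0$ gives a representation that kills $v_{21}$, and $\alpha=\pi/2$ gives one that does not. So $v_{21}$ generates a proper nonzero ideal.

Call a $C^*$-algebra *projectionless* if it has no nontrivial projections; for unital $D$ this means that $0$ and $1$ are its only projections. A unital $D$ is *stably finite* if for every $m\ge1$ no projection in $M_m(D)$ is Murray–von Neumann equivalent to a proper subprojection of itself. A *finite trace* is a nonzero bounded positive trace; after normalization it is a tracial state. Question 5.3 in "A Simple Unital Projectionless C*-Algebra" (https://jot.theta.ro/jot/archive/1981-005-001/1981-005-001-006.pdf) asks: *Does there exist a simple unital projectionless $C^*$-algebra which does not have a finite trace? Does there exist one which is not stably finite?* Both answers are yes.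

**Theorem A.** There is a separable simple unital $C^*$-algebra $D$ whose only projections are $0$ and $1\ne0$, such that $M_2(D)$ is properly infinite. Hence $D$ is not stably finite and has no finite trace.

**Theorem B.** For every $n\ge2$ there is a separable simple unital projectionless $C^*$-algebra $D$ without finite trace such that $M_m(D)$ is finite for $m<n$ and properly infinite for $m\ge n$.

Theorem A is the case $n=2$ of Theorem B. The range $n\ge2$ is sharp: a unital projectionless $D\neq0$ is itself finite, because $v^*v=1$ makes $vv^*$ a nonzero projection, so $vv^*=1$.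

The first thing one would try is to pass from $A_0$ to a simple quotient. All quotients keep the relation (1), hence have no trace and are not stably finite. What they do not keep is the absence of projections. The representation from $v^0$ has image $C^*(s_1,s_2,s_3)$, which contains the nontrivial projection $s_1s_1^*$. If we choose the $s_j$ with $s_1s_1^*+s_2s_2^*+s_3s_3^*=1$, the image is the Cuntz algebra $\mathcal O_3$, which is simple and full of projections. So we shall not go down to quotients. We go up: we enlarge $A_0$ step by step, adjoining at each step elements that make one chosen element generate the trivial ideal, and we take the union. Two problems have to be solved together: how to see that a universal algebra like $A_0$ has no projections, and how to enlarge it without creating any.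

Throughout, $n\ge2$ is fixed and
$$s=n-1\ge1 .$$
On a first reading take $n=2$, $s=1$.

## 2. Projections, Hilbert modules and Chern classes

**Projections.** For projections $p,q$ in matrix algebras over $D$, write $p\precsim q$ if there is a rectangular matrix $w$ with $w^*w=p$ and $ww^*\le q$. This relation is transitive and compatible with $\oplus$. A unital algebra $B\neq0$ is *properly infinite* if $1\oplus1\precsim1$ over $B$, that is, if $B$ contains two isometries with orthogonal ranges; such a $B$ is not finite. For example, the algebra $B(\ell^2)$ is properly infinite and $M_d(\mathbb C)$ is not. Two textbook facts will be used.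

(P1) If two projections $q_0,q_1$ of a unital $C^*$-algebra are joined by a norm-continuous path of projections, then $q_1=uq_0u^*$ for some unitary $u$ in the algebra.

(P2) If $e$ is a projection, $h=h^*$ and $\|h-e\|<\frac14$, then the spectrum of $h$ lies within $\frac14$ of $\{0,1\}$, and the function that is $0$ near $0$ and $1$ near $1$ gives a projection $p\in C^*(h)$ with $\|p-e\|\le\|p-h\|+\|h-e\|<\frac12$.

**Hilbert modules.** All spaces are compact metrizable, except for open subsets that appear explicitly. Vector bundles are complex, hermitian and of constant rank. Let $E$ be a Hilbert $C(Z)$-module, with inner product linear in the second variable. We write $|\xi|^2=\langle\xi,\xi\rangle\in C(Z)$ for $\xi\in E$, $L(E)$ for the adjointable operators, and $H_{C(Z)}=\ell^2\otimes C(Z)$. The basic example is $\Gamma(Z,W)$, the continuous sections of a bundle $W$.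

Such an $E$ has a fibre $E_z$, a Hilbert space, at each $z\in Z$; every vector of $E_z$ is the value of an element of $E$. Adjointable operators are $C(Z)$-linear, so they act on each fibre, and $\|T\|=\sup_z\|T_z\|$. Modules and operators pull back along maps $Z'\to Z$ by means of $\otimes_{C(Z)}C(Z')$; the fibre of the pullback at $z'$ is the fibre at the image of $z'$, with the same operator on it. Hence equalities and norm inequalities may be checked fibre by fibre, and they persist under pullback. For closed $Z'\subset Z$ the pullback is the restriction $E|_{Z'}$, and $E\to E|_{Z'}$ is surjective. A family $T_i:E_i\to F_i$ of adjointable operators with $\sup_i\|T_i\|<\infty$ has an adjointable direct sum. Finally, $S\in L(E)$ is positive if and only if $\langle\eta,S\eta\rangle\ge0$ for all $\eta$; in particular $T^*T\ge c\cdot1$ means $|T\eta|^2\ge c|\eta|^2$ for all $\eta$.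

**Chern classes.** If $W$ has rank $d$ and a nowhere vanishing section, then $W$ splits off a trivial line bundle, so $c_d(W)=0$. The top Chern class of a direct sum is the product of the top Chern classes. By the Künneth theorem over $\mathbb Q$, for finite CW complexes the cross product of nonzero rational classes is nonzero.

On $\mathbb{CP}^N$ the fibre of $\mathcal O(1)$ at a line $\ell\subset\mathbb C^{N+1}$ is $\ell^*$, with the metric dual to the standard one. The coordinate functions give sections $\sigma_0,\dots,\sigma_N$ with $|\sigma_i|^2=|z_i|^2/|z|^2$, and $h=c_1(\mathcal O(1))$ satisfies $h^N\ne0$. Thus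
$$\sum_{i=0}^N|\sigma_i|^2=1,\qquad h^N\neq0\ \text{ in } H^{2N}(\mathbb{CP}^N;\mathbb Q). \tag{2}$$
For a vector space $K_1$ of dimension $d$, $c_d(K_1\otimes\mathcal O(1))=h^d$.

For every $d\ge1$ there is a bundle $\mathcal V\to S^{2d}$ of rank $d$ with $c_d(\mathcal V)\ne0$ in $H^{2d}(S^{2d};\mathbb Q)$. Indeed, by Bott periodicity the Chern character $\widetilde K^0(S^{2d})\otimes\mathbb Q\to H^{2d}(S^{2d};\mathbb Q)$ is an isomorphism, equal to $\pm c_d/(d-1)!$, and every class in $\widetilde K^0(S^{2d})$ is $[\mathcal V]-[\mathbb C^d]$ with $\operatorname{rank}\mathcal V=d$ because $\pi_{2d-1}(U(d))\cong\pi_{2d-1}(U)$ (Husemoller, *Fibre Bundles*).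

## 3. Sections that are forced to vanish

Here is a projectionless algebra obtained from topology. Let $d\ge2$ and let $\mathcal V\to S^{2d}$ have rank $d$ and $c_d(\mathcal V)\neq0$. Then $\Gamma(\operatorname{End}\mathcal V)$ has no nontrivial projection. A projection $q\ne0,1$ would have constant rank $r$ with $0<r<d$, and
$$c_d(\mathcal V)=c_r(q\mathcal V)\,c_{d-r}((1-q)\mathcal V)=0,$$
because $H^{2r}(S^{2d};\mathbb Q)=0$ for $0<r<d$.

Could we prove that $A_0$ is projectionless by mapping it to such an algebra? No: the relation (1) in $\Gamma(\operatorname{End}\mathcal V)$ would give, at each point, an isometry $\mathbb C^{3d}\to\mathbb C^{2d}$. The fibres must be infinite-dimensional. Next try an infinite direct sum of finite-rank bundles over one space, say $\bigoplus_{i\in\mathbb N}\mathcal O(1)$ over $\mathbb{CP}^1$. One copy of $\mathcal O(1)$ has no nowhere vanishing section, but the infinite sum has one, namely $(\sigma_0,\sigma_1,0,0,\dots)$, of norm $1$ by (2). The obstruction dies already for two summands, since the class that should obstruct is $h^2\in H^4(\mathbb{CP}^1)=0$.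 The remedy is to give each summand its own copy of the base: over $\mathbb{CP}^1\times\mathbb{CP}^1$ the sum $\mathrm{pr}_1^*\mathcal O(1)\oplus\mathrm{pr}_2^*\mathcal O(1)$ has top Chern class $h_1h_2\neq0$.

**Definition (external sum).** Let $W_j\to Y_j$, $j\in J$, be bundles, $J$ countable, possibly empty. Put $Y=\prod_jY_j$ and let $\boxplus_jW_j$ be the Hilbert $C(Y)$-module direct sum of the modules $\Gamma(Y,\mathrm{pr}_j^*W_j)$. Its elements are families $(\xi_j)$, where $\xi_j$ is a section over all of $Y$ of $\mathrm{pr}_j^*W_j$ and $\sum_j|\xi_j|^2$ converges uniformly. The fibre at $y$ is $\bigoplus_j(W_j)_{y_j}$.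

If $G_i$ is such a module over $Y^{(i)}$, for $i$ in a countable set, then $\boxplus_iG_i$ denotes the module obtained by pulling back to $\prod_iY^{(i)}$ and adding. It is again an external sum of bundles. Bounded families $T_i\in L(G_i)$ give $\boxplus_iT_i\in L(\boxplus_iG_i)$.

**Definition (admissible pair).** Let $t\ge1$. A pair $(Y,W)$, with $Y$ a finite CW complex and $\operatorname{rank}W=d\ge1$, is *$t$-admissible* if $c_d(W)^t\neq0$ in $H^*(Y;\mathbb Q)$.

A $t$-admissible pair is $1$-admissible. The pair $(\mathbb{CP}^1,\mathcal O(1))$ is $1$-admissible and not $2$-admissible. If $\dim K_1=d\ge1$, then $(\mathbb{CP}^{sd},K_1\otimes\mathcal O(1))$ is $s$-admissible, since $(h^d)^s=h^{sd}\neq0$.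

**Lemma 1.** If all $(Y_j,W_j)$ are $t$-admissible and $E=\boxplus_jW_j$, then every $\xi\in E^t$ vanishes at some point of $Y$.

*Proof.* The point is to reduce to finitely many summands, where Chern classes apply. Suppose $\xi$ vanishes nowhere. By compactness $|\xi|\ge\varepsilon>0$. Write $\xi=(\xi_j)_j$ with $\xi_j$ a section of $(\mathrm{pr}_j^*W_j)^{\oplus t}$. The series converges in norm, so for a suitable finite $F\subset J$ the truncation $(\xi_j)_{j\in F}$ differs from $\xi$ uniformly by less than $\varepsilon/2$. It is therefore still nowhere zero, and in particular $F\neq\emptyset$. Fix the coordinates outside $F$ at some point. We obtain a nowhere vanishing section of $\big(\bigoplus_{j\in F}\mathrm{pr}_j^*W_j\big)^{\oplus t}$ over $\prod_{j\in F}Y_j$. So its top Chern class $\prod_{j\in F}\mathrm{pr}_j^*c_{d_j}(W_j)^t$ vanishes. But this is a cross product of nonzero classes, hence nonzero. This is a contradiction. $\square$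

Now the relation (1) and forced zeros can live together. Take $G=\boxplus_{i\in\mathbb N}\mathcal O(1)$ over $Y=(\mathbb{CP}^1)^{\mathbb N}$. By Lemma 1 with $t=1$, every element of $G$ vanishes somewhere. In the $i$-th summand of $G^2$ the pair $\tau_i=(\sigma_0,\sigma_1)$, formed with the coordinate sections on the $i$-th factor, satisfies $|\tau_i|=1$, and different $\tau_i$ are orthogonal. So $(\eta_i)\mapsto\sum_i\tau_i\eta_i$ is an isometry $H_{C(Y)}\to G^2$. On the other hand each $\mathcal O(1)$ embeds isometrically in a trivial bundle of rank $2$, so $G^3$ embeds isometrically in $H_{C(Y)}$. The composite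
$$G^3\longrightarrow H_{C(Y)}\longrightarrow G^2$$
is an adjointable isometry, i.e. a $2\times3$ matrix over $L(G)$ satisfying (1). Hence $A_0$ acts unitally on a module in which every vector has a zero. One factor $\mathcal O(1)$ is obstructed, two are not; the numbers $2$ and $3$ in (1) use exactly this gap.

To exclude a projection we shall imitate the sphere example: use a sphere as one coordinate, find a nonvanishing section in the range of the projection over one hemisphere and a nonvanishing section in its kernel over the other, and add them.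

## 4. Norm continuity in one variable

To move a vector in the range of a projection across a hemisphere we need more than adjointability. On $C([0,1],\ell^2)$ consider the following projection. For $x\in[\frac1{i+1},\frac1i]$ let $w(x)=\cos\beta\,e_i+\sin\beta\,e_{i+1}$, with $\beta$ running continuously from $0$ at $x=\frac1i$ to $\frac\pi2$ at $x=\frac1{i+1}$. Let $q_x$ be the projection onto $\mathbb Cw(x)$ for $x>0$, and let $q_0=0$. For fixed $\xi\in\ell^2$ the map $x\mapsto q_x\xi$ is continuous, also at $0$, since $|\langle w(x),\xi\rangle|\le|\xi_i|+|\xi_{i+1}|\to0$. So $q$ is an adjointable projection. Every $s$ with $qs=s$ has $s(0)=0$, so the vector $e_1$ in the range of $q_1$ cannot be carried to $x=0$. The family $q_x$ is strongly continuous but not norm continuous. We therefore record norm continuity in the variable that will be the sphere.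

Let $\mathcal V\to X$ be a bundle of rank $d$, let $G=\boxplus_jW_j$ over $Y$, and let $E=\mathcal V\boxplus G$ over $X\times Y$, that is,
$$E=(\Gamma(\mathcal V)\otimes C(Y))\oplus(C(X)\otimes G).$$
If $B\subset X$ is closed, a unitary trivialization $\mathcal V|_B\cong B\times\mathbb C^d$ identifies $E|_{B\times Y}$ with $C(B,M)$, where $M=(\mathbb C^d\otimes C(Y))\oplus G$. An operator $T\in L(E)$ restricts to $\{x\}\times Y$ and gives $T_x\in L(M)$ for $x\in B$.

**Definition ($X$-continuity).** $T\in L(E)$ is *$X$-continuous* if for all such $B$ the map $B\ni x\mapsto T_x\in L(M)$ is norm continuous. $L_X(E)$ is the set of $X$-continuous operators.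

For instance, if $X=[0,1]$, $\mathcal V=X\times\mathbb C$, $Y$ is a point and $f\in C(X)$, then multiplication by $f$ is $X$-continuous. The following properties are immediate from the definition, with the reasons given.

* (a) The choice of trivialization does not matter. Two of them differ by a continuous map $B\to U(d)$ acting on $\mathbb C^d\otimes C(Y)$ only, and conjugation by it preserves norm continuity. The condition is local in $X$.
* (b) $L_X(E)$ is a unital $C^*$-subalgebra of $L(E)$, since $(ST)_x=S_xT_x$, $(T^*)_x=T_x^*$ and $\|T_x\|\le\|T\|$; so products, adjoints and norm limits stay norm continuous.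
* (c) Conversely, a compatible norm-continuous family defines an element of $L_X(E)$. Choose closed $B_1,\dots,B_N$ whose interiors cover $X$ and over which $\mathcal V$ is trivial. The family gives $T^{(i)}\in C(B_i,L(M))\subset L(C(B_i,M))$ that agree on overlaps. With a partition of unity $\varphi_i$ supported in the interiors of the $B_i$, put $T\xi=\sum_i\varphi_iT^{(i)}(\xi|_{B_i\times Y})$. Each summand extends by zero to an element of $E$, and the adjoint family gives the adjoint of $T$.
* (d) If $T\in L_X(E)$ is pulled back to $X\times Y\times Y'$, it stays $X$-continuous, because pulling $T_x-T_{x'}$ back along $Y\times Y'\to Y$ does not increase its norm.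
* (e) Operators on $G$ alone, pulled back to $X\times Y$, are constant in $x$, hence $X$-continuous.

The same terminology and properties apply to operators $E^r\to E^m$, $E^r\to H_{C(X\times Y)}$ and $H_{C(X\times Y)}\to E^m$, since $H_{C(X\times Y)}|_{B\times Y}=C(B,H_{C(Y)})$.

**Lemma 2 (transport).** Let $q\in L_X(E)$ be a projection, let $B\subset X$ be closed with $\mathcal V|_B$ trivial, and let $c:B\times[0,1]\to B$ be a homotopy with $c_0\equiv b\in B$ and $c_1=\mathrm{id}$. If $\xi\in E|_{\{b\}\times Y}$ satisfies $|q_b\xi|\ge\delta$ on $Y$, there is $s\in E$ with $qs=s$ and $|s|\ge\delta$ on $B\times Y$.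

*Proof.* Trivialize $\mathcal V|_B$, so that $E|_{B\times Y}=C(B,M)$ and $x\mapsto q_x$ is a projection in the $C^*$-algebra $C(B,L(M))$ by $X$-continuity. For $t\in[0,1]$ the map $x\mapsto q_{c_t(x)}$ is also a projection in this algebra, and it depends norm-continuously on $t$, uniformly in $x$, because $(x,t)\mapsto q_{c_t(x)}$ is norm continuous on the compact space $B\times[0,1]$. At $t=0$ it is the constant $q_b$. By (P1) there is a unitary $u\in C(B,L(M))$ with $q_x=u_xq_bu_x^*$. Put $s'(x)=u_xq_b\xi$. This is an element of $C(B,M)=E|_{B\times Y}$ with $q_xs'(x)=u_xq_bq_b\xi=s'(x)$ and $|s'(x)|=|q_b\xi|\ge\delta$. Restriction $E\to E|_{B\times Y}$ is surjective; extend $s'$ to an element of $E$ and apply $q$. The result $s$ satisfies $qs=s$ and still restricts to $qs'=s'$ over $B\times Y$. $\square$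

## 5. The tower of universal algebras

Put $A_{-1}=\mathbb C$ and $\mathcal G_{-1}=\emptyset$. For $k\ge0$, $A_k$ will be the universal unital $C^*$-algebra generated by $A_{k-1}$ (unitally) and the entries of an $m_k\times r_k$ matrix $v^{(k)}$ subject to
$$v^{(k)*}v^{(k)}=1_{r_k},\qquad v^{(k)*}(a_k^*a_k\otimes1_{m_k})v^{(k)}\ \ge\ \tfrac12\|a_k\|^2\,1_{r_k}. \tag{3}$$
Here $r_0=n+1$ and $a_0=1$, while $r_k=1$ for $k\ge1$. The element $0\neq a_k\in A_{k-1}$ is a $*$-polynomial in $\mathcal G_{k-1}$, and $\|a_k\|$ is its norm in $A_{k-1}$. $\mathcal G_k$ is the finite set of all entries of $v^{(0)},\dots,v^{(k)}$. The number $m_k\ge2$ will be fixed in Section 7, and $m_0=n$. So for $n=2$ the algebra $A_0$ is the one of Section 1. The first relation bounds the generators, so the universal algebra exists.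

The second relation serves simplicity: for $k\ge1$ it says $\sum_iv_i^*a_k^*a_kv_i\ge\frac12\|a_k\|^2$ for the column $v^{(k)}=(v_1,\dots,v_{m_k})^T$, so $a_k$ generates the trivial ideal in $A_k$. Why not use a column of length one? Suppose $m_k=r_k=1$. Then $v^*v=1$, and if $vv^*=1$, conjugating $v^*a_k^*a_kv\ge\frac12\|a_k\|^2$ by $v$ gives $a_k^*a_k\ge\frac12\|a_k\|^2$. So whenever $a_k$ violates this inequality, $vv^*$ is a nontrivial projection in $A_k$. With more rows, $vv^*$ is only a projection in $M_{m_k}(A_k)$. How many rows suffice will be read off from the topology.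

**Lemma 3.** The map $A_{k-1}\to A_k$ is injective; in particular $A_k\neq0$.

*Proof.* We extend a faithful representation. Let $\sigma$ be a faithful unital representation of the separable algebra $A_{k-1}$ on a separable space $K$, and amplify it to $K\otimes\ell^2$. The spectral subspace of $\sigma(a_k^*a_k)$ for $[\frac12\|a_k\|^2,\|a_k\|^2]$ is nonzero, since $\|\sigma(a_k^*a_k)\|=\|a_k\|^2>0$. So the corresponding subspace $R$ of $\sigma(a_k^*a_k)\otimes1$ is infinite-dimensional. Choose an isometry $(K\otimes\ell^2)^{r_k}\to R\oplus0\subset(K\otimes\ell^2)^{m_k}$. It satisfies (3), so the faithful representation $\sigma\otimes1$ of $A_{k-1}$ extends to $A_k$. $\square$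

**Choice of $a_k$ for $k\ge1$.** Every element of every $A_j$ should be treated approximately at some later stage. Once $A_j$ is constructed, let $S_j=\{a_{j,1},a_{j,2},\dots\}$ be a countable dense subset of $A_j\setminus\{0\}$ consisting of $*$-polynomials in $\mathcal G_j$ (for example the nonzero ones with coefficients in $\mathbb Q+i\mathbb Q$). Let $\varphi:\{1,2,\dots\}\to\{0,1,\dots\}\times\{1,2,\dots\}$ list the pairs diagonal by diagonal, the diagonal $j+i=c$ in the order $(0,c),(1,c-1),\dots,(c-1,1)$. The pair $(j,i)$ then has position at least $j+1$, so $\varphi(k)=(j,i)$ implies $j<k$. Put $a_k=a_{\varphi(k)}\in S_j\subset A_{k-1}$. Every $a\in S_j$ equals $a_k$ for some $k>j$.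

## 6. Copying finite pieces of a representation over part of the base

To test a projection $p\in A_k$ we want an action of $A_k$ on a module with forced zeros, in which a prescribed finite piece of a prescribed representation $\sigma$ is visible at prescribed points.

Here is the mechanism in a toy case, for the algebra generated by one isometry $g$. Let $\sigma(g)$ be the shift $e_i\mapsto e_{i+1}$ on $\ell^2$, $K_0=\operatorname{span}(e_1,\dots,e_N)$ and $K_1=\operatorname{span}(e_1,\dots,e_{N+1})$. On $K_1\oplus\ell^2$, with basis $f_1,f_2,\dots$ of the second summand, put $Ve_i=e_{i+1}$ for $i\le N$, $Ve_{N+1}=f_1$, $Vf_i=f_{i+1}$. This is an isometry, and on $K_0$ both $V$ and $V^*$ agree with $\sigma(g)$ and $\sigma(g)^*$. What does not fit into $K_1$ is sent away into the extra summand. In the real construction the extra summand will have forced zeros, and $K_1$ will become a bundle.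

**Definition (datum).** Let $\sigma$ be a unital representation of $A_k$ on a separable Hilbert space $K$, and let $0\ne K_0\subset K_1\subset K$ be finite-dimensional with $\sigma(g)K_0,\sigma(g^*)K_0\subset K_1$ for all $g\in\mathcal G_k$. A *datum* for $K_1$ is $(X,C,O,\mathcal V,\Lambda)$, where $C\subset O\subset X$ with $C$ closed and $O$ open, $\mathcal V\to X$ is a bundle of rank $\dim K_1$, $\Lambda\to O$ is a line bundle, and a unitary isomorphism $\mathcal V|_O\cong K_1\otimes\Lambda$ is fixed.

Two examples, both used later with $d=\dim K_1$. First, $X=C=O=\mathbb{CP}^{sd}$, $\Lambda=\mathcal O(1)$, $\mathcal V=K_1\otimes\mathcal O(1)$. Second, $X=S^{2d}$, $C$ the two poles, $O$ two disjoint open polar caps, $\Lambda$ trivial, and $\mathcal V$ a bundle with $c_d(\mathcal V)\neq0$ trivialized over $O$.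

**Definition (copying).** Let $E=\mathcal V\boxplus G$ over $X\times Y$. A unital $\rho:A_k\to L(E)$ *copies $\sigma$ on $K_0$ over $C$* if in each fibre over $(x,y)$ with $x\in C$
$$\rho(g)(\kappa\otimes\lambda)=\sigma(g)\kappa\otimes\lambda,\quad\rho(g^*)(\kappa\otimes\lambda)=\sigma(g^*)\kappa\otimes\lambda\qquad(g\in\mathcal G_k,\ \kappa\in K_0,\ \lambda\in\Lambda_x). \tag{4}$$

To control polynomials, put $F^{[0]}=F$ and $F^{[l+1]}=F^{[l]}+\sum_{g\in\mathcal G_k}(\sigma(g)F^{[l]}+\sigma(g^*)F^{[l]})$ for finite-dimensional $F\subset K$. If $\rho$ copies $\sigma$ on $K_0\supset F^{[l]}$ over $C$, then over $C$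
$$\rho(b)(\kappa\otimes\lambda)=\sigma(b)\kappa\otimes\lambda\quad\text{for }\kappa\in F\text{ and all $*$-polynomials $b$ in $\mathcal G_k$ of degree}\le l. \tag{5}$$
Indeed, for a word $b=g_1g_2\cdots g_i$ of length $i\le l$ in generators and their adjoints, $\sigma(g_2\cdots g_i)\kappa\in F^{[i-1]}\subset K_0$. So if (5) holds for $g_2\cdots g_i$, then (4) gives it for $b$.

**Proposition $T_k$.** For every unital representation $\sigma$ of $A_k$ on a separable Hilbert space $K$ and every finite-dimensional $0\neq K_0\subset K$ there is a finite-dimensional $K_1\supset K_0$ in $K$, with $\sigma(g)K_0,\sigma(g^*)K_0\subset K_1$ for $g\in\mathcal G_k$, such that for every datum $(X,C,O,\mathcal V,\Lambda)$ for $K_1$ there are $s$-admissible pairs $(Y_j,W_j)_{j\in J}$, $J$ countable, and a unital $*$-homomorphism $\rho:A_k\to L_X(\mathcal V\boxplus\boxplus_jW_j)$ which copies $\sigma$ on $K_0$ over $C$.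

Note the order of quantifiers: $K_1$ is chosen before the space $X$ and the bundle $\mathcal V$. This is what allows us to take a sphere or a projective space whose dimension depends on $\dim K_1$.

The proof is by induction on $k$. $T_{-1}$ holds with $K_1=K_0$, $J=\emptyset$ and $\rho$ the scalars; there are no generators to copy. The order of the construction is: given $A_{k-1}$, $a_k$ and $T_{k-1}$, we choose $m_k$, then define $A_k$ by (3), then prove $T_k$. Sections 7 and 8 carry this out. There $k\ge0$ is fixed, $a=a_k$, $r=r_k$, and $l$ is the degree of a $*$-polynomial in $\mathcal G_{k-1}$ that represents $a$ ($l=0$ if $k=0$).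

## 7. Far modules and the number of rows

**Step 1a: a module with forced zeros on which $a$ is visibly large.** We need a place to send the vectors that do not fit into the copied piece. It must consist of $s$-admissible bundles, and yet a suitable matrix amplification of it must contain a unit vector on which $a$ is bounded below.

Let $\sigma'$ be a faithful unital representation of $A_{k-1}$ on a separable space, and $\zeta$ a unit vector with $\|\sigma'(a)\zeta\|^2\ge\frac12\|a\|^2$. (For $k=0$: on $\mathbb C$, with $\zeta=1$.) Apply $T_{k-1}$ to $\sigma'$ and the finite-dimensional space $(\mathbb C\zeta)^{[l]}$. It gives a space $K_1'$. Put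
$$d=\dim K_1',\qquad m=m_k:=sd+1\ge2 .$$
For $k=0$ we have $K_1'=\mathbb C$, $d=1$ and $m_0=s+1=n$, as announced. Now $A_k$ is defined by (3).

Use $T_{k-1}$ with the datum $X=C=O=\mathbb{CP}^{sd}$, $\Lambda=\mathcal O(1)$, $\mathcal V=K_1'\otimes\mathcal O(1)$. We get a module $E^f$, which is an external sum of $s$-admissible pairs, including $(\mathbb{CP}^{sd},K_1'\otimes\mathcal O(1))$, and a unital $\rho^f:A_{k-1}\to L(E^f)$. By (5), with $F=\mathbb C\zeta$ and $C$ the whole projective space,
$$\rho^f(a)(\zeta\otimes\lambda)=\sigma'(a)\zeta\otimes\lambda\quad\text{everywhere}.$$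
The $sd+1$ coordinate sections of $\mathcal O(1)$ on $\mathbb{CP}^{sd}$ give $\tau=(\zeta\otimes\sigma_0,\dots,\zeta\otimes\sigma_{sd})\in(E^f)^m$, and (2) gives
$$|\tau|^2=\sum_j|\sigma_j|^2=1,\qquad|(\rho^f(a)\otimes1_m)\tau|^2=\|\sigma'(a)\zeta\|^2\sum_j|\sigma_j|^2\ge\tfrac12\|a\|^2. \tag{6}$$
This is where the number of rows comes from. With $m'\le sd$ rows, any $m'$ sections of $\zeta\otimes\mathcal O(1)$ over $\mathbb{CP}^{sd}$ have a common zero, because $c_{m'}(\mathcal O(1)^{\oplus m'})=h^{m'}\neq0$. With $sd+1$ rows they need not.

**Step 1b: room for infinitely many vectors.** One unit vector is not enough: we need an isometric copy of the free module $H$. Let $G^\infty=\boxplus_{i\in\mathbb N}E^f[i]$ be the external sum of countably many copies of $E^f$, over the base $Y^\infty$, let $\rho^\infty=\boxplus_i\rho^f$, and let $\tau_i\in(E^f[i])^m$ be the $i$-th copy of $\tau$, pulled back to $Y^\infty$. The maps $C(Y^\infty)\to(E^f[i])^m$, $\varphi\mapsto\tau_i\varphi$, are isometric and adjointable with adjoint $\langle\tau_i,\cdot\rangle$. Let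
$$T:H_{C(Y^\infty)}\to(G^\infty)^m=\bigoplus_i(E^f[i])^m$$
be their direct sum, an adjointable isometry. For $\eta=(\eta_i)$ we have $T\eta=\sum_i\tau_i\eta_i$. Since $\rho^\infty$ preserves each summand $E^f[i]$, the elements $(\rho^\infty(a)\otimes1_m)\tau_i\eta_i$ are mutually orthogonal. By (6),
$$T^*T=1,\qquad|(\rho^\infty(a)\otimes1_m)T\eta|^2\ge\tfrac12\|a\|^2|\eta|^2\quad(\eta\in H_{C(Y^\infty)}). \tag{7}$$
For $k=0$, $n=2$ this is the module $\boxplus_i\mathcal O(1)$ over $(\mathbb{CP}^1)^{\mathbb N}$ of Section 3.

## 8. Extending the copy from $A_{k-1}$ to $A_k$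

Let $\sigma,K,K_0$ be as in $T_k$. Write $v=v^{(k)}$ and $\sigma(v)=(\sigma(v_{ij})):K^r\to K^m$.

**Step 2: choice of $K_1$.** We must leave enough room for $\sigma(v)$, for $\sigma(v)^*$ and for the action of $a$ on the range of $\sigma(v)$. Put
$$K_P=K_0+\sum_{i,j}\sigma(v_{ij}^*)K_0,\qquad K''=K_P+\sum_{i,j}\sigma(v_{ij})K_P,\qquad K_0'=(K'')^{[l]},$$
with $[l]$ formed for $\mathcal G_{k-1}$. Let $K_1\supset K_0'$ be given by $T_{k-1}$ for $\sigma|_{A_{k-1}}$ and $K_0'$. Then $K_0\subset K_P\subset K''\subset K_0'\subset K_1$. For $g\in\mathcal G_{k-1}$ we have $\sigma(g)K_0,\sigma(g^*)K_0\subset K_1$ because $T_{k-1}$ gives this even for $K_0'$. For the new generators, $\sigma(v_{ij})K_0\subset K''$ and $\sigma(v_{ij}^*)K_0\subset K_P$. So $K_1$ meets the requirement in $T_k$.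

**Step 3: the module, and $\rho$ on $A_{k-1}$.** Let $(X,C,O,\mathcal V,\Lambda)$ be a datum for $K_1$. Since we shall have to interpolate near $C$, we let the old algebra copy $\sigma$ over a larger set. Choose $O'$ open with $C\subset O'\subset\overline{O'}\subset O$. Apply $T_{k-1}$ with the datum $(X,\overline{O'},O,\mathcal V,\Lambda)$. We get $E_1=\mathcal V\boxplus G_1$, with $G_1$ an external sum of $s$-admissible pairs, and $\rho_1:A_{k-1}\to L_X(E_1)$ copying $\sigma|_{A_{k-1}}$ on $K_0'$ over $\overline{O'}$. By (5) with $F=K''$,
$$\rho_1(a)(\kappa\otimes\lambda)=\sigma(a)\kappa\otimes\lambda\quad(\kappa\in K'',\ \lambda\in\Lambda_x,\ x\in\overline{O'}). \tag{8}$$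
Take two copies $(G^{(i)},\rho^{(i)},T^{(i)})$, $i=1,2$, of $(G^\infty,\rho^\infty,T)$ and put
$$E=E_1\boxplus G^{(1)}\boxplus G^{(2)}=\mathcal V\boxplus G,\qquad G=G_1\boxplus G^{(1)}\boxplus G^{(2)},\qquad\rho|_{A_{k-1}}=\rho_1\oplus\rho^{(1)}\oplus\rho^{(2)},$$
everything pulled back to the common base $X\times Y$. By (d) and (e) of Section 4 this maps $A_{k-1}$ into $L_X(E)$; it is block diagonal. All bundles in $G$ are $s$-admissible.

**Step 4: sending all of $E^r$ far away.** We want isometries $t_1,t_2$ of $E^r$ into the two far blocks, on whose ranges $a$ is bounded below. Embed $\mathcal V^r$ isometrically in a trivial bundle over $X$, and $W^{\oplus r}$, for each bundle $W$ occurring in $G$, in a trivial bundle over the base of $W$. The direct sum of these maps is an adjointable isometry $\iota:E^r\to H_{C(X\times Y)}$. It is $X$-continuous: only its restriction to $\mathcal V^r$ depends on $x$, and that is a continuous bundle map between finite-rank bundles over $X$. Put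
$$t_i=T^{(i)}\iota:E^r\to(G^{(i)})^m\subset E^m\qquad(i=1,2).$$
It is $X$-continuous, since $T^{(i)}$ is constant in $x$. Statement (7) can be checked in fibres, hence survives the pullback to $X\times Y$, so for $\eta\in E^r$
$$t_i^*t_i=1,\qquad|(\rho(a)\otimes1_m)t_i\eta|^2\ge\tfrac12\|a\|^2|\eta|^2. \tag{9}$$

**Step 5: the operator $V$.** Over $C$ it has to agree with $\sigma(v)$ on the relevant vectors; away from $O'$, where $\sigma$ is not visible, it has to be something globally defined. We rotate from one to the other. Over $O$ let $P$ be the projection of $E^r$ onto $(K_P\otimes\Lambda)^r\subset\mathcal V^r\subset E^r$, and put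
$$v_0=(\sigma(v)\otimes1_\Lambda)P+t_1(1-P),\qquad\sigma(v)\otimes1_\Lambda:(K_P\otimes\Lambda)^r\to(K''\otimes\Lambda)^m\subset\mathcal V^m.$$
Let $\theta:X\to[0,\frac\pi2]$ be continuous with $\theta=0$ on $C$ and $\theta=\frac\pi2$ off $O'$ (Urysohn). Define
$$V=\cos\theta\,v_0+\sin\theta\,t_2:E^r\to E^m, \tag{10}$$
where $\cos\theta\,v_0$ is extended by $0$ outside $O$.

To see that $V$ is adjointable and $X$-continuous, cover $X$ by the interiors of finitely many closed sets $B$ of two kinds: those contained in $O$ over which $\Lambda$ is trivial, and those contained in $X\setminus\overline{O'}$ over which $\mathcal V$ is trivial. This is possible because $O\cup(X\setminus\overline{O'})=X$. Over a $B$ of the first kind a unitary trivialization of $\Lambda$ gives $\mathcal V|_B\cong B\times K_1$, and in it $P$ and $(\sigma(v)\otimes1_\Lambda)P$ are constant. So $V_x$ is built from constant operators, the norm-continuous families $t_{1,x},t_{2,x}$ and the continuous functions $\cos\theta,\sin\theta$. Over a $B$ of the second kind $V=t_2$. Hence $x\mapsto V_x$ is norm continuous, and by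 (c) of Section 4 $V$ is adjointable and $X$-continuous.

**Step 6: $V$ satisfies the relations (3).** The ranges of $(\sigma(v)\otimes1_\Lambda)P$, $t_1$ and $t_2$ lie in $E_1^m$, $(G^{(1)})^m$ and $(G^{(2)})^m$. These blocks are mutually orthogonal and preserved by $\rho(a)\otimes1_m$. This is why two far copies were used: no cross terms can appear. Since $\sigma(v)$, $t_1$, $t_2$ are isometric, for $\eta\in E^r$
$$|V\eta|^2=\cos^2\theta\,(|P\eta|^2+|(1-P)\eta|^2)+\sin^2\theta\,|\eta|^2=|\eta|^2,$$
so $V^*V=1$.

For the second relation, consider first the points where $\cos\theta\neq0$. They lie over $O'$, so (8) applies, and $\rho(a)\otimes1_m$ acts on $(K''\otimes\Lambda)^m$ as $(\sigma(a)\otimes1_m)\otimes1_\Lambda$. The relation (3) for the representation $\sigma$ says $\|(\sigma(a)\otimes1_m)\sigma(v)w\|^2\ge\frac12\|a\|^2\|w\|^2$ for $w\in K^r$. Together with (9),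
$$|(\rho(a)\otimes1_m)V\eta|^2\ge\cos^2\theta\cdot\tfrac12\|a\|^2(|P\eta|^2+|(1-P)\eta|^2)+\sin^2\theta\cdot\tfrac12\|a\|^2|\eta|^2=\tfrac12\|a\|^2|\eta|^2.$$
Where $\cos\theta=0$ we have $V=t_2$, and the inequality is (9). By the criterion for positivity in $L(E^r)$, (3) holds for $V$. By universality $\rho$ extends to a unital $*$-homomorphism $\rho:A_k\to L_X(E)$ with $v^{(k)}\mapsto V$.

**Step 7: $\rho$ copies $\sigma$ on $K_0$ over $C$.** For $g\in\mathcal G_{k-1}$ this holds because $K_0\subset K_0'$ and $C\subset\overline{O'}$. For the new generators note that over $C$ we have $\theta=0$, so $V=v_0$. Let $\kappa\in K_0$, let $\lambda\in\Lambda_x$ with $x\in C$, and let $e_j$ ($j\le r$) and $e_i$ ($i\le m$) denote the slots of $E^r$ and $E^m$.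

Since $K_0\subset K_P$, $V(\kappa\otimes\lambda)e_j=\sum_i(\sigma(v_{ij})\kappa\otimes\lambda)e_i$, that is, $\rho(v_{ij})(\kappa\otimes\lambda)=\sigma(v_{ij})\kappa\otimes\lambda$.

For the adjoints, $V^*=\big((\sigma(v)\otimes1_\Lambda)P\big)^*+(1-P)t_1^*$, and $t_1^*(\kappa\otimes\lambda)e_i=0$ because the range of $t_1$ is orthogonal to $\mathcal V^m$. So $V^*(\kappa\otimes\lambda)e_i$ lies in $(K_P\otimes\Lambda)^r$, and for $\kappa'\in K_P$ and $\lambda'\in\Lambda_x$
$$\big\langle(\kappa'\otimes\lambda')e_j,\,V^*(\kappa\otimes\lambda)e_i\big\rangle=\langle\sigma(v_{ij})\kappa'\otimes\lambda',\kappa\otimes\lambda\rangle=\langle\kappa'\otimes\lambda',\sigma(v_{ij}^*)\kappa\otimes\lambda\rangle .$$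
As $\sigma(v_{ij}^*)\kappa\in K_P$ by the choice of $K_P$, this means $V^*(\kappa\otimes\lambda)e_i=\sum_j(\sigma(v_{ij}^*)\kappa\otimes\lambda)e_j$, that is, $\rho(v_{ij}^*)(\kappa\otimes\lambda)=\sigma(v_{ij}^*)\kappa\otimes\lambda$. This proves $T_k$, and with it all $T_k$ by induction. $\square$

## 9. Two hemispheres: $A_k$ has no projections

**Proposition 4.** For $k\ge0$, the only projections in $A_k$ are $0$ and $1$.

*Proof.* Suppose $p\in A_k$ is a projection, $p\neq0,1$.

**Step 1: a sphere adapted to $p$.** We want $p$ to be visibly nonzero at one pole and visibly different from $1$ at the other. Let $\sigma$ be a faithful unital representation of $A_k$ on a separable $K$, with unit vectors $\xi,\eta$ such that $\sigma(p)\xi=\xi$ and $\sigma(p)\eta=0$. Choose a $*$-polynomial $f$ in $\mathcal G_k$ with $\|f-p\|<\frac14$. Apply $T_k$ with $K_0=(\mathbb C\xi+\mathbb C\eta)^{[\deg f]}$; it gives $K_1$. Put $d=\dim K_1$. Now take $X=S^{2d}$ and a bundle $\mathcal V\to S^{2d}$ of rank $d$ with $c_d(\mathcal V)\neq0$. Let $C=\{N,S\}$ be the two poles, $O$ the union of two disjoint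 open polar caps, $\Lambda=O\times\mathbb C$, and fix a unitary trivialization $\mathcal V|_O\cong O\times K_1$. Let $E=\mathcal V\boxplus G$ over $S^{2d}\times Y$ and $\rho:A_k\to L_X(E)$ be as in $T_k$, and put $q=\rho(p)\in L_X(E)$.

**Step 2: vectors at the poles.** Regard $\xi\in K_1=\mathcal V_N$ as a constant section over $\{N\}\times Y$. By (5), $\rho(f)\xi=\sigma(f)\xi$ there. As $\sigma(p)\xi=\xi$,
$$|q_N\xi-\xi|\le\|\rho(p-f)\|+\|\sigma(f-p)\xi\|<\tfrac12,\qquad\text{so }|q_N\xi|\ge\tfrac12\text{ on }Y.$$
Likewise, with $\eta\in K_1=\mathcal V_S$ over $\{S\}\times Y$ and $\sigma(p)\eta=0$,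
$$|q_S\eta|\le\|\rho(p-f)\|+\|\sigma(f-p)\eta\|<\tfrac12,\qquad\text{so }|(1-q_S)\eta|\ge\tfrac12\text{ on }Y.$$

**Step 3: transport and gluing.** Let $B_+$ and $B_-$ be the closed hemispheres containing $N$ and $S$. They are contractible, so $\mathcal V$ is trivial over each, and each contracts within itself to its pole. Lemma 2, applied to $q$, $B_+$ and $\xi$, gives $s'\in E$ with $qs'=s'$ and $|s'|\ge\frac12$ on $B_+\times Y$. Lemma 2, applied to $1-q$, $B_-$ and $\eta$, gives $s''\in E$ with $(1-q)s''=s''$ and $|s''|\ge\frac12$ on $B_-\times Y$. Both are defined over all of $S^{2d}\times Y$, and they are orthogonal everywhere, so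
$$|s'+s''|^2=|s'|^2+|s''|^2\ge\tfrac14\quad\text{on }(B_+\cup B_-)\times Y=S^{2d}\times Y.$$
But $(S^{2d},\mathcal V)$ is $1$-admissible, and the bundles in $G$ are $s$-admissible, hence $1$-admissible. So Lemma 1 with $t=1$ says that $s'+s''\in E$ has a zero. This is a contradiction. $\square$

## 10. Shifting coordinate sections: $M_s(A_k)$ is finite

For Theorem A, where $s=1$, this section is not needed: a projectionless unital algebra is finite by the remark after Theorem B. For larger $n$ it is where $s$-admissibility is used in full.

**Proposition 5.** For $k\ge0$, $M_s(A_k)$ contains no $x$ with $x^*x=1$ and $xx^*\neq1$.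

*Proof.* Suppose there is one, and put $e=1-xx^*\neq0$. We show that the translates $x^ie$ turn one vector in the range of $e$ into enough orthogonal vectors to absorb all coordinate sections of $\mathcal O(1)$.

**Step 1: a projective space adapted to $e$.** Let $\sigma$ be a faithful unital representation of $A_k$ on a separable $K$, and $\xi\in K^s$ a unit vector with $\sigma(e)\xi=\xi$. Choose $f\in M_s(A_k)$ with $\|f-e\|<\frac14$ whose entries are $*$-polynomials in $\mathcal G_k$ of degree at most some $l$. Let $F$ be the span of the components of $\xi$, apply $T_k$ with $K_0=F^{[l]}$ to get $K_1$, and put $d=\dim K_1$. Use the datum $X=C=O=\mathbb{CP}^{sd}$, $\Lambda=\mathcal O(1)$, $\mathcal V=K_1\otimes\mathcal O(1)$. We get $\rho:A_k\to L(E)$ with $E=\mathcal V\boxplus G$, and all bundles in $E$, including $\mathcal V$, are $s$-admissible.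

**Step 2: $\rho(e)$ is large on $\xi\otimes\lambda$.** Here $\xi\otimes\lambda\in(K_1\otimes\Lambda)^s\subset E^s$. By (5), applied entrywise, $\rho(f)(\xi\otimes\lambda)=\sigma(f)\xi\otimes\lambda$, so
$$|\rho(e)(\xi\otimes\lambda)-\xi\otimes\lambda|\le\|e-f\||\lambda|+\|\sigma(f-e)\xi\||\lambda|\le\tfrac12|\lambda|,\qquad|\rho(e)(\xi\otimes\lambda)|\ge\tfrac12|\lambda|.$$

**Step 3: a nowhere vanishing vector.** From $x^*x=1$ we get $ex=x-xx^*x=0$. Hence $(x^ie)^*(x^ie)=e$. For $i<j$, $(x^ie)^*(x^je)=ex^{j-i}e=0$, and taking adjoints gives the case $i>j$. So $(x^ie)^*(x^je)=\delta_{ij}e$. Put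
$$y_i=\rho(x)^i\rho(e)(\xi\otimes\sigma_i)\in E^s\qquad(0\le i\le sd).$$
The $y_i$ are mutually orthogonal, and $|y_i|=|\rho(e)(\xi\otimes\sigma_i)|\ge\frac12|\sigma_i|$. By (2),
$$\Big|\sum_iy_i\Big|^2=\sum_i|y_i|^2\ge\tfrac14\sum_i|\sigma_i|^2=\tfrac14\quad\text{everywhere}.$$
This element of $E^s$ vanishes nowhere, contradicting Lemma 1 with $t=s$. $\square$

## 11. The limit algebra

Let $D=\overline{\bigcup_kA_k}$, which makes sense because the maps $A_{k-1}\to A_k$ are unital and injective (Lemma 3). $D$ is separable, unital and nonzero. We verify the claims of Theorem B one by one.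

**$D$ is simple.** Let $J\neq0$ be a closed ideal. Some $J\cap A_j$ with $j\ge0$ is nonzero; otherwise $D\to D/J$ would be isometric on $\bigcup_jA_j$, hence on $D$. Let $0\neq c\in J\cap A_j$ and choose $a\in S_j$ with $\|a-c\|<\frac15\|c\|$. Then $\|a\|>\frac45\|c\|$, so $\|a-c\|<\frac14\|a\|$. By the choice of the $a_k$ we have $a=a_k$ for some $k>j$. The column $v=v^{(k)}=(v_1,\dots,v_{m_k})^T$ satisfies $v^*v=1$ and $v^*(a^*a\otimes1)v\ge\frac12\|a\|^2$. In a faithful representation of $D$, for every vector $\eta$,
$$\|(c\otimes1)v\eta\|\ge\|(a\otimes1)v\eta\|-\|c-a\|\|\eta\|\ge\big(\tfrac1{\sqrt2}-\tfrac14\big)\|a\|\|\eta\|.$$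
So $\sum_iv_i^*c^*cv_i$, which lies in $J$, is bounded below by a positive constant. It is invertible, and $J=D$.

**$D$ is projectionless.** If $e\in D$ is a projection with $e\neq0,1$, choose a self-adjoint $h$ in some $A_k$ with $\|h-e\|<\frac14$. By (P2) there is a projection $p\in A_k$ with $\|p-e\|<1$. Since $\|0-e\|=\|1-e\|=1$, we have $p\neq0,1$. This contradicts Proposition 4.

**$M_m(D)$ is properly infinite for $m\ge n$.** The matrix $v^{(0)}\in M_{n\times(n+1)}(D)$ satisfies $v^{(0)*}v^{(0)}=1_{n+1}$, that is, $1_n\oplus1\precsim1_n$. Inductively $1_n\oplus1_N\precsim1_n$ for all $N$, because $1_n\oplus1_{N+1}=(1_n\oplus1)\oplus1_N\precsim1_n\oplus1_N\precsim1_n$. For $m\ge n$,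
$$1_m\oplus1_m=1_n\oplus1_{2m-n}\precsim1_n\le1_m .$$

**$D$ is not stably finite and has no finite trace.** The first statement follows from the preceding one. If there were a finite trace, there would be a tracial state $\tau$, and
$$n+1=(\tau\otimes\mathrm{Tr})(v^{(0)*}v^{(0)})=(\tau\otimes\mathrm{Tr})(v^{(0)}v^{(0)*})\le(\tau\otimes\mathrm{Tr})(1_n)=n,$$
a contradiction, just as in Section 1.

**$M_m(D)$ is finite for $m<n$.** Suppose $w\in M_m(D)$ satisfies $w^*w=p$ and $ww^*<p$ for a projection $p$. Since $w=pwp$, the cross terms vanish, and $w+(1_m-p)$ is an isometry with range projection $ww^*+1_m-p\neq1_m$. Adding $1_{s-m}$ gives a proper isometry in $M_s(D)$, since $m\le n-1=s$. So it suffices to exclude $x\in M_s(D)$ with $x^*x=1\neq xx^*$. Given such an $x$, choose $y\in M_s(A_k)$, for some $k$, close to $x$. Then $y^*y$ is close to $1$, hence invertible, and $x'=y(y^*y)^{-1/2}\in M_s(A_k)$ satisfies $x'^*x'=1$ and is close to $x$. If $y$ is close enough to $x$, then $\|x'x'^*-xx^*\|<1$. The nonzero projection $1-xx^*$ has norm $1$, so $1-x'x'^*\neq0$. This contradicts Proposition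 5.

This proves Theorem B. With $n=2$ it proves Theorem A, and one and the same algebra $D$ answers both questions affirmatively. $\blacksquare$
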